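# Grid homology of torus knots, computed on one grid

Let $p,q\ge 2$ be relatively prime. The positive torus knot $T_{p,q}\subset S^3$ lies on a standardly embedded torus and winds $p$ times in one direction and $q$ times in the other. Equivalently, it is the closure of the $p$-strand braid $(\sigma_1\cdots\sigma_{p-1})^q$, so it has a diagram with only positive crossings. Torus knots are invertible, so orientations play no role.

Problem 17.1.7 in Ozsváth–Stipsicz–Szabó, *Grid homology for knots and links* (problem source: https://www.bsmath.hu/17spring/Andras_Stipsicz_week1.pdf), asks us to compute the grid homology of $T_{p,q}$ purely within the framework of grid homology. We want explicit formulas in $p$ and $q$ for the bigraded vector space $\widehat{GH}(T_{p,q})$ and the bigraded $\mathbb F[U]$-module $GH^-(T_{p,q})$, where $\mathbb F=\mathbb Z/2\mathbb Z$. Grid homology is known to be isomorphic to the holomorphically defined knot Floer homology, and through that theory the answer for positive torus knots is known to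 be determined by the Alexander polynomial. We may not use this isomorphism. Running the finite algorithm knot by knot does not count either.

## 1. The knots $T_{2,2g+1}$

We begin with $p=2$ and $q=2g+1$, $g\ge1$. A subscript $(d,s)$ on a cyclic module is the bidegree (Maslov, Alexander) of its generator, and $U$ has bidegree $(-2,-1)$.

**Proposition 1.1.** $\widehat{GH}(T_{2,2g+1})$ has exactly one generator for each $n=0,1,\dots,2g$, in bigrading $(M,A)=(n-2g,\;n-g)$, and
$$GH^-(T_{2,2g+1})\cong \mathbb F[U]_{(-2g,-g)}\oplus\bigoplus_{j=1}^{g}\bigl(\mathbb F[U]/U\bigr)_{(2j-2g,\;2j-g)} .$$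

For the trefoil ($g=1$) the generators sit at $(0,1),(-1,0),(-2,-1)$, and $GH^-=\mathbb F[U]_{(-2,-1)}\oplus\mathbb F_{(0,1)}$.

The plan is to squeeze. The Euler characteristic of $\widehat{GH}$ is the Alexander polynomial, and for $T_{2,2g+1}$ each of its coefficients from degree $-g$ to $g$ is $\pm1$. So $\widehat{GH}$ is nonzero in each of these Alexander gradings, and what we need is an upper bound. The upper bound comes from one symmetric grid. Sections 2–7 carry this out. Most of the steps are no harder for general $p$, so I write $p$ wherever it costs nothing.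

## 2. Grid homology: the facts used and three consequences

A grid diagram $\mathbb G$ of size $N$ lives on the torus $\mathbb R^2/(N\mathbb Z)^2$. The circles $\beta_i=\{x=i\}$ and $\alpha_j=\{y=j\}$ cut it into $N^2$ unit squares. Some squares are marked $O$ or $X$, so that each row and each column of squares contains exactly one $O$ and one $X$, in different squares. Joining the markings in each column vertically and in each row horizontally, with vertical strands over horizontal ones, gives a diagram of a link; we only consider knots. A *state* $\mathbf x$ consists of $N$ points, one on each $\alpha_j$ and one on each $\beta_i$. A *rectangle from $\mathbf x$ to $\mathbf y$* is an embedded rectangle in the torus with sides on the circles, where $\mathbf x,\mathbf y$ differ exactly in its corners, its SW and NE corners lie in $\mathbf x$, and its NW and SE corners lie in $\mathbf y$. It is *empty* if its interior contains no point of $\mathbf x$. The set of all $O$'s is $\mathbb O$, the set of all $X$'s is $\mathbb X$.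

We use the following facts, all proved inside grid homology in the book just named.

* (F1) For point sets in the plane let $I(P,Q)=\#\{(a,b)\in P\times Q: a<b\text{ in both coordinates}\}$ and $\mathcal J(P,Q)=\frac12(I(P,Q)+I(Q,P))$, extended bilinearly. Then $M=M_O$ with $M_O(\mathbf x)=\mathcal J(\mathbf x-\mathbb O,\mathbf x-\mathbb O)+1$. Define $M_X$ likewise, and put $A=\frac12(M_O-M_X)-\frac{N-1}2$, which is an integer for knots. None of these depend on where the torus is cut. For an empty rectangle $r$ from $\mathbf x$ to $\mathbf y$, $M_O(\mathbf x)-M_O(\mathbf y)=1-2|r\cap\mathbb O|$, and the same for $X$; hence $A(\mathbf x)-A(\mathbf y)=|r\cap\mathbb X|-|r\cap\mathbb O|$. Also $M_O(\mathbf x^{NWO})=0$ for the state of NW corners of the $O$-squares.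
* (F2) $GC^-(\mathbb G)$ is free over $\mathbb F[U_0,\dots,U_{N-1}]$ on the states, with $\partial\mathbf x=\sum_{\mathbf y}\sum_r\prod_lU_l^{O_l(r)}\,\mathbf y$ over empty rectangles $r$ from $\mathbf x$ to $\mathbf y$ without $X$'s. Here $O_l(r)\in\{0,1\}$ records whether $O_l\in r$. Its homology is $GH^-(K)$; all $U_l$ act equally, as $U$ of bidegree $(-2,-1)$. It is finitely generated over $\mathbb F[U]$. Moreover $\widehat{GH}(K)=H(GC^-/U_0)$. Both are knot invariants.
* (F3) $\sum_{d,s}(-1)^d\dim\widehat{GH}_d(K,s)\,t^s=\Delta_K(t)$, the symmetrized Alexander polynomial.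
* (F4) $\widetilde{GH}(\mathbb G)\cong\widehat{GH}(K)\otimes W^{\otimes(N-1)}$ with $W=\mathbb F_{(0,0)}\oplus\mathbb F_{(-1,-1)}$, where $\widetilde{GC}$ is spanned by the states over $\mathbb F$ and counts empty rectangles without any markings.
* (F5) $GH^-(\text{unknot})=\mathbb F[U]_{(0,0)}$.
* (F6) If $K_-$ arises from $K_+$ by changing a positive crossing to a negative one, there are $\mathbb F[U]$-maps $C_-:GH^-(K_+)\to GH^-(K_-)$ of bidegree $(0,0)$ and $C_+:GH^-(K_-)\to GH^-(K_+)$ of bidegree $(-2,-1)$ with $C_-C_+=U$ and $C_+C_-=U$.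

As an example take $N=2$, with $X$ at $Q(0,0),Q(1,1)$ and $O$ at $Q(0,1),Q(1,0)$, where $Q(l,j)=[l,l+1]\times[j,j+1]$. The states are $\mathbf x=\{(0,0),(1,1)\}$ and $\mathbf y=\{(0,1),(1,0)\}$. Both rectangles from $\mathbf x$ to $\mathbf y$ are $X$-squares, and the two from $\mathbf y$ to $\mathbf x$ are the $O$-squares. So $\partial\mathbf x=0$, $\partial\mathbf y=(U_0+U_1)\mathbf x$, and the homology is $\mathbb F[U]$ generated by $\mathbf x=\mathbf x^{NWO}$, in agreement with (F5).

Write $\delta=M-2A$ throughout. Multiplication by $U$ preserves $\delta$.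

**Lemma 2.1 (the tower).** $GH^-(K)\cong\mathbb F[U]_{(-2\tau,-\tau)}\oplus\mathrm{Tors}$ for an integer $\tau=\tau(K)$. Moreover $\tau(\text{unknot})=0$ and $\tau(K_+)\ge\tau(K_-)$.

*Proof.* A finitely generated bigraded $\mathbb F[U]$-module is a direct sum of cyclic modules with homogeneous generators. Since $C_\pm$ compose to $U$, which is injective on $GH^-/\mathrm{Tors}$, both induce injective maps on $GH^-/\mathrm{Tors}$. So the rank of the free part does not change under crossing changes. Every knot can be unknotted by crossing changes, so the rank is $1$ by (F5). Both maps preserve $\delta$, and all homogeneous nontorsion elements of $GH^-(K)$ have the $\delta$ of the free generator; so $\delta=0$ on the free generator of every knot, as for the unknot. Let $-\tau$ be its Alexander grading; then its Maslov grading is $-2\tau$. The map $C_-$ has bidegree $(0,0)$ and sends the free generator at Alexander grading $-\tau(K_+)$ to something nonzero in $GH^-(K_-)/\mathrm{Tors}$, which lives in Alexander gradings $\le-\tau(K_-)$.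 Hence $-\tau(K_+)\le-\tau(K_-)$. $\square$

**Lemma 2.2 (pairs).** Let $GH^-(K)\cong\mathbb F[U]_{(-2\tau,-\tau)}\oplus\bigoplus_i(\mathbb F[U]/U^{c_i})_{(d_i,s_i)}$. Then $\widehat{GH}(K)$ has a homogeneous basis consisting of one element at $(-2\tau,-\tau)$ and, for each $i$, elements $a_i$ at $(d_i,s_i)$ and $b_i$ at $(d_i-2c_i+1,\,s_i-c_i)$. Thus in each pair
$$A(b)=A(a)-c,\qquad \delta(b)=\delta(a)+1, \tag{1}$$
and the free generator has $\delta=0$.

*Proof.* The long exact sequence of $0\to GC^-\xrightarrow{U_0}GC^-\to GC^-/U_0\to0$ gives $0\to\mathrm{coker}\,U\to\widehat{GH}(K)\to\ker U\to0$. The connecting map has bidegree $(1,1)$, because it lowers $M$ by $1$ and then undoes $U_0$. The cokernel has one generator per cyclic summand, in the bidegree of that summand's generator. The kernel is spanned by the elements $U^{c_i-1}\cdot(\text{generator})$ at $(d_i-2c_i+2,\,s_i-c_i+1)$, which contribute to $\widehat{GH}$ at $(d_i-2c_i+1,\,s_i-c_i)$. $\square$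

**Lemma 2.3 (mirror).** $\widehat{GH}_d(m(K),s)\cong\widehat{GH}_{-d}(K,-s)$.

*Proof.* Let $\mathbb G$ be a grid of $K$ of size $N$, and let $\mathbb G^*$ be its reflection in a horizontal line. It is a grid of $m(K)$, because vertical strands still pass over horizontal ones. Reflection interchanges SW with NW and NE with SE, so empty rectangles from $\mathbf x$ to $\mathbf y$ correspond to empty rectangles from $\mathbf y^*$ to $\mathbf x^*$. So $\widetilde{GC}(\mathbb G^*)$ is the dual complex of $\widetilde{GC}(\mathbb G)$. By the relative formula in (F1), $M_O(\mathbf x)+M_O(\mathbf x^*)$ does not change along a thin rectangle (one of width one, which is automatically empty). Any two states are connected by thin rectangles, so the sum is constant.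

To find the constant, take $\mathbf x^*=\mathbf x^{NWO}(\mathbb G^*)$, so that $\mathbf x=\mathbf x^{SWO}(\mathbb G)$ is $\mathbb O$ shifted by $(-\frac12,-\frac12)$. With $c=\mathcal J(\mathbb O,\mathbb O)$ we have $\mathcal J(\mathbf x,\mathbf x)=c$, $I(\mathbf x,\mathbb O)=c+N$ (the extra $N$ being each corner with its own $O$), and $I(\mathbb O,\mathbf x)=c$. So $M_O(\mathbf x)=c-(2c+N)+c+1=1-N$, while $M_O(\mathbf x^*)=0$. Hence $M_O(\mathbf x^*)=1-N-M_O(\mathbf x)$. The same holds for $M_X$, so $A(\mathbf x^*)=1-N-A(\mathbf x)$. Put $\widehat P_K(\mu,\theta)=\sum\dim\widehat{GH}_d(K,s)\mu^d\theta^s$. Then (F4) gives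
$$\widehat P_{m(K)}(\mu,\theta)(1+\mu^{-1}\theta^{-1})^{N-1}=(\mu\theta)^{1-N}\,\widehat P_K(\mu^{-1},\theta^{-1})(1+\mu\theta)^{N-1}.$$
Since $(\mu\theta)^{1-N}(1+\mu\theta)^{N-1}=(1+\mu^{-1}\theta^{-1})^{N-1}$, we get $\widehat P_{m(K)}(\mu,\theta)=\widehat P_K(\mu^{-1},\theta^{-1})$. $\square$

## 3. A grid invariant under diagonal translation

Let $p,q\ge2$ be coprime and $N=p+q\ge5$. *Strip* $l$ is $l\le x\le l+1$, and *row gap* $j$ lies between rows $j$ and $j+1$ (rows are the circles $\alpha_j$). $Q(l,j)$ is the square in strip $l$ and row gap $j$, with indices mod $N$. Put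
$$X_l=Q(l,l),\qquad O_l=Q(l,l+p)\qquad(l\in\mathbb Z/N).$$
Call this grid $\mathbb G$ and its knot $K_{\mathbb G}$; there is one component because $\gcd(p,N)=1$. A state is a bijection $i\mapsto x_i$ of $\mathbb Z/N$, with $x_i$ the row of the point on $\beta_i$.

**Lemma 3.1.** $K_{\mathbb G}$ is $T_{p,q}$ or its mirror image.

*Proof.* Write $S^3$ as the join of the $x$-circle and the $y$-circle, with coordinates $(x,y,r)$, $0\le r\le1$, where the $y$-circle collapses at $r=0$ and the $x$-circle at $r=1$. Our torus is $r=\frac12$. Keep the markings on the torus, push vertical segments into $r<\frac12$ and horizontal ones into $r>\frac12$. If all segments are chosen inside the open square $(0,N)^2$, everything happens in a thickening of that disk, with $r$ as height. We then see the grid diagram with all vertical strands on the same side of all horizontal ones, so we get $K_{\mathbb G}$ up to mirror image.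

Now change the choice of segments. A pushed-in vertical segment is a properly embedded arc in the disk $\{x=c,\ r\le\frac12\}$. In a disk, such an arc is isotopic rel endpoints to the push-in of either of the two boundary arcs. These disks are disjoint for different $c$, and the rest of the knot lies in $r\ge\frac12$. So we may choose either boundary arc in every column, and by the same argument in every row. Choose the vertical arcs $\{l+\frac12\}\times[l+\frac12,\,l+p+\frac12]$ and the horizontal arcs $[j+\frac12,\,j+q+\frac12]\times\{j+\frac12\}$; the latter join $X_j$ to the $O$ in row gap $j$, which is in strip $j-p\equiv j+q$. Let $h=y-x$ mod $N$. The vertical arcs have $0\le h\le p$ and the horizontal ones $p\le h\le N$, so they meet only where $h\equiv0$ or $h\equiv p$, that is, at markings. Hence the arcs form an embedded curve on the torus, and the pushes can be undone. Running from $X_l$ up to $O_l$ and then left to $X_{l+p}$, the curve winds $p$ times in the $y$-direction and $-q$ times in the $x$-direction. $\square$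

We do not yet know which mirror image we have. The homology will tell us.

## 4. Filtering by counting squares

This section provides the only source of upper bounds: block some more squares, and the homology can only grow.

**Lemma 4.1.** Consider a complex freely spanned over $\mathbb F[U_l:l\in L]$ by a set of states of $\mathbb G$, whose differential counts empty rectangles disjoint from a set $Z$ of squares, weighted by $\prod_{l\in L}U_l^{O_l(r)}$. Assume $Z$ contains all $X$'s and all $O_l$ with $l\notin L\cup\{m\}$, where $m$ is at most one "ignored" index. Assume the complex is graded with $\deg U_l=-2$ and $\deg\partial=-1$. Let $Y$ be any set of squares. Then there is a filtration, finite in each degree, whose associated graded differential counts exactly the counted rectangles disjoint from $Y$. Consequently $\dim H_d\le\dim H_d(\mathrm{gr})$ for every $d$ (also within each additional grading preserved by $\partial$), and if $\mathrm{gr}$ is acyclic, so is the complex.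

*Proof.* **Step 1: a potential function.** Form the graph whose vertices are the elements (monomial)$\cdot$(state), with an edge for every counted rectangle. We want a function $\Phi$ on vertices that increases by $\#(Y\cap r)$ along the edge of $r$. It exists if for every closed path, traversed with signs, the total is $0$. A closed path gives a signed sum $P$ of rectangles whose corners cancel. So the part of $\partial P$ on each circle is a multiple of the full circle. Crossing $\alpha_j$ therefore changes the multiplicity of $P$ by an amount independent of the strip, and likewise for the $\beta_i$. So the multiplicity of $P$ at $Q(l,j)$ is $\xi_l+\eta_j$ for integers $\xi_l,\eta_j$.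

At $X_l$ the multiplicity is $0$, so $\eta_l=-\xi_l$. At $O_l$ with $l\ne m$ it is $0$ too: either $O_l$ is blocked, or the exponent of $U_l$ returns to its initial value around the closed path. So $\xi_l-\xi_{l+p}=0$ for $l\ne m$. The differences $\xi_l-\xi_{l+p}$ sum to $0$ around the cycle $l\mapsto l+p$, which runs through all of $\mathbb Z/N$. Hence all of them vanish, $\xi$ is constant, $\eta=-\xi$, and $P=0$.

**Step 2: the rank inequality.** Filter by $\Phi$. Each degree is finite-dimensional, and $\partial$ never lowers $\Phi$. In bases ordered by $\Phi$, the matrix of $\partial$ between two consecutive degrees is block triangular, and its diagonal blocks are the matrix of the graded differential. A block triangular matrix has rank at least the sum of the ranks of its diagonal blocks. Since $\dim H_d$ is $\dim C_d$ minus two such ranks, $\dim H_d\le\dim H_d(\mathrm{gr})$. $\square$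

## 5. Trading each variable $U_m$ for a constraint on a column

This section replaces the huge complex $GC^-/U_0$ by a small one over $\mathbb F$. Number the vertical circles $1,\dots,N$, so $\beta_N=\beta_0$ and strip $N$ is strip $0$. Let
$$A_l=\{l+1,\dots,l+p\},\qquad B_l=\{l+p+1,\dots,l+N\}\quad(\text{rows mod }N).$$
These are the two arcs into which row gap $l$ (of $X_l$) and row gap $l+p$ (of $O_l$) cut the rows. For $1\le l\le N-1$ let $d_l=Q(l+1,l)$ and $d_l'=Q(l+1,l+p)$, the squares just to the right of $X_l$ and $O_l$. For $1\le m\le N$ put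
$$\Omega_m=\{\text{states }x:\ x_j\in A_{j-1}\text{ for }m<j\le N\},$$
$$Z_m=\{\text{all }X_l\}\cup\{O_0\}\cup\{O_l,d_l,d'_l:\ m\le l\le N-1\}.$$
Let $D_m$ be free over $\mathbb F[U_1,\dots,U_{m-1}]$ on $\Omega_m$, with $\partial$ counting empty rectangles between states of $\Omega_m$ disjoint from $Z_m$, with weight $\prod_{1\le l<m}U_l^{O_l(r)}$. Then $D_N=GC^-(\mathbb G)/U_0$. At the other end $D_1$ has no variables, and its states satisfy $x_j\in\{j,\dots,j+p-1\}$ for $2\le j\le N$; for $p=2$ this means $x_j\in\{j,j+1\}$.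

**Proposition 5.1.** Each $D_m$ is a complex, and $\dim\widehat{GH}_d(K_{\mathbb G},s)\le\dim H_{d,s}(D_1)$.

*Proof.* Let $1\le m\le N-1$ and suppose $D_{m+1}$ is a complex.

**Step 1: block $d_m$ and $d_m'$.** Lemma 4.1 with $Y=\{d_m,d_m'\}$ and $L=\{1,\dots,m\}$ gives a complex $D'_{m+1}$ counting the rectangles of $D_{m+1}$ that also avoid $d_m,d_m'$. Bidegree by bidegree, $\dim H(D_{m+1})\le\dim H(D'_{m+1})$. Its differential is $\mathbb F[U_1,\dots,U_m]$-linear.

**Step 2: see what rectangles do to the point on $\beta_{m+1}$.** Let $r$ be counted in $D'_{m+1}$, from $x$ to $y$.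

If the left edge of $r$ is on $\beta_{m+1}$, then strip $m+1$ belongs to $r$. Since $d_m,d'_m\notin r$, this edge crosses neither row gap $m$ nor row gap $m+p$. So $x_{m+1},y_{m+1}$ are both in $A_m$ or both in $B_m$.

If the right edge of $r$ is on $\beta_{m+1}$, this edge does not cross row gap $m$, because of $X_m$. Either it does not cross row gap $m+p$; then the type ($A_m$ or $B_m$) is preserved and $O_m\notin r$. Or it does; then $O_m\in r$, and going up the edge runs from $A_m$ to $B_m$. Its top is the NE corner, which belongs to $x$, so $x_{m+1}\in B_m$ and $y_{m+1}\in A_m$.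

If $O_m\in r$, then the right edge is on $\beta_{m+1}$. Otherwise $r$ also contains strip $m+1$, hence $d'_m$, which lies in the same row gap as $O_m$.

**Step 3: a mapping cone.** The states of $\Omega_{m+1}$ with $x_{m+1}\in A_m$ form $\Omega_m$. By Step 2 they span a subcomplex, and its rectangles are exactly those avoiding $Z_m$. So this subcomplex is $D_m\otimes\mathbb F[U_m]$, and in particular $D_m$ is a complex. The states with $x_{m+1}\in B_m$ span the quotient, which is $V_m\otimes\mathbb F[U_m]$ for a complex $V_m$ over $\mathbb F[U_1,\dots,U_{m-1}]$. The remaining rectangles are those containing $O_m$. So $D'_{m+1}$ is the mapping cone of $U_m\varphi:V_m[U_m]\to D_m[U_m]$, where $\varphi:V_m\to D_m$ counts the rectangles containing $O_m$. Since $U_m\varphi$ is a chain map and multiplication by $U_m$ is injective, $\varphi$ is a chain map.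

**Step 4: $\varphi$ is a quasi-isomorphism.** $\mathrm{Cone}(\varphi)$ is the complex on $\Omega_{m+1}$ over $\mathbb F[U_1,\dots,U_{m-1}]$ with the same rectangles as $D'_{m+1}$ and with $O_m$ ignored. It is graded by $M$ on $D_m$ and $M+2$ on $V_m$. Apply Lemma 4.1 with $Y$ = all squares outside strip $m$. The graded differential counts rectangles inside strip $m$. The only blocked square there is $X_m$: the dots $d_l,d'_l$ with $l\ge m$ lie in strips $m+1,\dots,N$, and $O_0,O_{m+1},\dots,O_{N-1}$ are not in strip $m$. For $x\in\Omega_{m+1}$ let $x'$ be $x$ with the values in columns $m$ and $m+1$ exchanged. These columns are unconstrained, so $x'\in\Omega_{m+1}$. The two rectangles in strip $m$ joining $x$ and $x'$, one in each direction, are empty and cover complementary sets of row gaps. So exactly one avoids $X_m$, and it has coefficient $1$. Hence $\mathrm{gr}$ is a sum of acyclic two-term complexes, and $\mathrm{Cone}(\varphi)$ is acyclic.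

**Step 5: conclude.** The connecting map of $0\to D_m[U_m]\to D'_{m+1}\to V_m[U_m]\to0$ is $U_m\varphi_*$ with $\varphi_*$ an isomorphism. So it is injective with cokernel $H(D_m)[U_m]/U_m\cong H(D_m)$. Hence $H(D'_{m+1})\cong H(D_m)$, induced by the inclusion, with its bigrading. Descend from $m+1=N$ to $m=1$. $\square$

The column $\beta_1$ is still unconstrained. We have $A_1=\{2,\dots,p+1\}$, and we represent $B_1$ by $[p+2,N+1]$.

**Proposition 5.2.** For $y\in B_1$ let $\mathcal G_y$ be spanned by the states of $\Omega_1$ with $x_1=y$. No rectangle counted in $D_1$ from a state with $x_1\in B_1$ has an edge on $\beta_1$. Each $\mathcal G_y$ is a subcomplex of $D_1$, and $H(D_1)=\bigoplus_{y\in B_1}H(\mathcal G_y)$.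

*Proof.* In $D_1$ all $X_l$, all $O_l$, and the dots in strips $2,\dots,N$ are blocked. Let $r$ be counted, from $x$ with $x_1\in B_1$, and suppose it has an edge on $\beta_1$. Let $I=[r_0,r_1]$ be its interval of rows.

*Left edge on $\beta_1$, right edge on $\beta_c$, $2\le c\le N$.* As $X_{c-1},O_{c-1}\notin r$ and the corners on $\beta_c$ are in $A_{c-1}$, we may lift so that $I\subset[c,c+p-1]$. As $X_1,O_1\notin r$ and $x_1\in B_1$, $I$ lies in $B_1$ mod $N$. Since $[c,c+p-1]\subset[2,N+p-1]$, this forces $I\subset[p+2,N+1]$. Put $j=r_0-p$. Then $j\ge2$, and $r_0\le r_1-1\le c+p-2$ gives $j\le c-2$. So $O_j=Q(j,r_0)\in r$, a contradiction.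

*Right edge on $\beta_1=\beta_{N+1}$, left edge on $\beta_c$, $2\le c\le N$.* As $d_{c-1},d'_{c-1}\notin r$ (they lie in strip $c$) and the corners on $\beta_c$ are in $A_{c-1}$, again $I\subset[c,c+p-1]$. If $r_0\le N$, then $X_{r_0}=Q(r_0,r_0)\in r$, a contradiction. So $r_0\ge N+1$. The NE corner belongs to $x$, so $x_1\equiv r_1\in[N+2,N+p-1]$, which means $x_1\in A_1$, a contradiction.

So each $\mathcal G_y$ with $y\in B_1$ is a subcomplex. The quotient $D_1/\bigoplus_y\mathcal G_y$ is spanned by the states with $x_1,x_2\in A_1$. Filter it by the squares outside strip $1$ (Lemma 4.1 with $L=\emptyset$). In strip $1$ only $X_1,O_1$ are blocked, and of the two thin rectangles exchanging $x_1,x_2\in A_1$ exactly one, the one with rows inside $A_1$, avoids them. Exchanging $x_1,x_2$ preserves the set of states, so $\mathrm{gr}$ and hence the quotient is acyclic. $\square$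

## 6. Gradings read off from arcs

Next we need the bigradings of the states in $\mathcal G_y$, in a form suited to counting. Let $\kappa,\rho\subset\mathbb Z$ be $N$-periodic, and let $f:\kappa\to\rho$ be a bijection with $f(i+N)=f(i)+N$ and $f(i)>i$. Think of the *arcs* $[i,f(i)]$.

**Definition.** A *crossing pair* is a pair of arcs with $i<i'<f(i)<f(i')$. Put
$$X(f)=\#\{(i,i'):i<i'<f(i)<f(i')\}/\text{translation},$$
$$c_f(n+\tfrac12)=\#\{i\le n<f(i)\},\qquad c_f^\circ(n)=\#\{i<n<f(i)\}.$$

Directly from the definition, $c_f(n+\frac12)-c_f(n-\frac12)=[n\in\kappa]-[n\in\rho]$ and $c_f^\circ(n)=c_f(n+\frac12)-[n\in\kappa]$.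

Let $e$ be the state $e_i=i$. For any state $x$, with columns and rows represented in $1,\dots,N$, choose lifts $f(j)\in[j,j+N]$ of $x_j$. So $\{1,\dots,N\}=L_x\sqcup H_x$ with $f(j)=x_j\ge j$ on $L_x$, and $f(j)=x_j+N$, $x_j\le j$, on $H_x$; there is a choice only when $x_j=j$. Let $k=|H_x|$, and let $g_x(j-1)=f(j)$, extended periodically. Here $\kappa=\rho=\mathbb Z$, so $c_{g_x}$ is constant, equal to its average $\frac1N\sum_j(f(j)-j+1)=k+1$. In terms of $f$, $X(g_x)=\#\{j<j'\le f(j)<f(j')\}/$translation.

**Proposition 6.1.** $\delta(x)=M(x)-2A(x)=X(g_x)-k^2$, and $A(x)=A(e)-n(x)$ with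
$$n(x)=kq-\sum_{j=1}^N\max(0,\,f(j)-j-p).$$

As a check take $x=e$. With all $f(j)=j$ we get unit arcs, $k=0$, $X=0$, $\delta=0$. With $f(1)=N+1$ instead, $k=1$, and the only crossing is $[0,N+1]$ with its translate, so again $\delta=1-1=0$, and $n(e)=q-\max(0,N-p)=0$.

*Proof.* **Step 1: $\delta$ as a permutation statistic.** By (F1), $M-2A=M_X+N-1=\mathcal J(x,x)-2\mathcal J(x,\mathbb X)+\mathcal J(\mathbb X,\mathbb X)+N$. Use the fundamental domain $[1,N+1)^2$, with $X_l$ at $(l+\frac12,l+\frac12)$ for $1\le l\le N$. Then $\mathcal J(x,x)=\binom N2-\mathrm{inv}(x)$, where $\mathrm{inv}$ counts inversions, $\mathcal J(\mathbb X,\mathbb X)=\binom N2$, and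
$$2\mathcal J(x,\mathbb X)=\sum_j\bigl((N+1-\max(j,x_j))+(\min(j,x_j)-1)\bigr)=N^2-\sum_j|j-x_j|.$$
So $\delta(x)=\sum_j|x_j-j|-\mathrm{inv}(x)$.

**Step 2: count the crossings.** Write $L,H$ for $L_x,H_x$ and $\Lambda=\sum_L(x_j-j)=\sum_H(j-x_j)$. Normalize crossing pairs by $1\le j\le N$.

1. $j<j'\le N$ both in $L$: the condition is $j'\le x_j<x_{j'}$.
2. $j\in L$, $j'\in H$, $j'\le N$: the condition is $j<j'\le x_j$, since $f(j)\le N<f(j')$.
3. $j\in H$, $j'\in L$, $j<j'\le N$: none, since $f(j)>N\ge f(j')$.
4. $j<j'\le N$ both in $H$: the condition is $x_j<x_{j'}$, giving $\binom k2-\mathrm{inv}_{HH}$ pairs.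
5. $j'=j''+N$, $1\le j''\le N$: then $j\in H$ and $j''\le x_j$, and either $j''\in L$ with $x_j<x_{j''}$, or $j''\in H$.

As $f(j)\le2N$, there are no others. Next, $\Lambda=\#\{(j,j'):j\in L,\ j<j'\le x_j\}$ equals the counts (1) and (2) plus $\mathrm{inv}_{LL}$, because an inversion $j<j'$, $x_j>x_{j'}$ in $L$ has $j'\le x_{j'}<x_j$ automatically. For fixed $j\in H$, item 5 contributes
$$x_j-\#\{j''\in L:x_{j''}<x_j\}=\#\{j''\in H:x_{j''}\le x_j\},$$
because $j''\in L$ and $x_{j''}<x_j$ imply $j''<x_j$. Summed over $j\in H$ this is $\frac{k(k+1)}2$. Hence $X(g_x)=\Lambda+k^2-\mathrm{inv}_{LL}-\mathrm{inv}_{HH}$.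

**Step 3: mixed inversions.** For $j\in H$, $j'\in L$, $j<j'$ we have $x_j\le j<j'\le x_{j'}$, so there is no inversion. The mixed inversions are therefore pairs $j\in L$, $j'\in H$, $j<j'$, $x_j>x_{j'}$. For $j\in L$, $x_j<x_{j'}$ implies $j\le x_j<x_{j'}\le j'$. So for fixed $j'\in H$ their number is
$$\#\{j\in L:j<j'\}-\#\{j\in L:x_j<x_{j'}\}=\bigl(j'-1-\#\{d\in H:d<j'\}\bigr)-\bigl(x_{j'}-1-\#\{d\in H:x_d<x_{j'}\}\bigr).$$
Summed over $H$ this is $\Lambda-\binom k2+\binom k2=\Lambda$. Therefore $\delta=2\Lambda-\mathrm{inv}_{LL}-\mathrm{inv}_{HH}-\Lambda=X(g_x)-k^2$.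

**Step 4: the Alexander grading.** Let $\sigma(l)\in[1,N]$ be the row gap of $O_l$, so $\sigma(l)=l+p$ for $1\le l\le q$ and $\sigma(l)=l-q$ for $q<l\le N$. By (F1), $A(x)=\mathrm{const}-\mathcal J(x,\mathbb O)+\mathcal J(x,\mathbb X)$. We have $\#\{l\ge j,\sigma(l)\ge r\}=N-(j-1)-(r-1)+\#\{l<j,\sigma(l)<r\}$, and the same with $\sigma$ replaced by the identity. This gives $\mathcal J(x,\mathbb O)-\mathcal J(x,\mathbb X)=-\sum_j\theta(j,x_j)$ with
$$\theta(j,r)=\min(j,r)-1-\#\{l<j,\ \sigma(l)<r\},\qquad\text{so}\qquad n(x)=\sum_j\bigl(\theta(j,j)-\theta(j,x_j)\bigr).$$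

*If $r\ge j$:* $\theta(j,r)=\#\{l<j:\sigma(l)\ge r\}=\#\{l\in[1,q]:r-p\le l\le j-1\}$, and we claim
$$\theta(j,j)-\theta(j,r)+\max(0,r-j-p)=\#\{l\in[1,q]:j-p\le l\le r-p-1\}=\#\{s\ge p+1:j\le s<r\}.$$
For $r-p\le j$ the first equality is immediate. For $r-p>j$ we have $\theta(j,r)=0$, and the $r-p-j$ integers in $[j,r-p-1]$ all lie in $[1,q]$. The second equality is $s=l+p$.

*If $r\le j$:* $\theta(j,r)=\#\{s<r:\sigma^{-1}(s)\ge j\}=\#\{s\in[1,p]:j-q\le s\le r-1\}$, and we claim
$$\min(q,j-r)-\bigl(\theta(j,j)-\theta(j,r)\bigr)=\#\{s\ge p+1:r\le s<j\}.$$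
For $r\ge j-q$, the bracket is $\#\{s\in[1,p]:r\le s<j\}$ and $\min=j-r$. For $r<j-q$, the bracket is $\#\{s\in[1,p]:j-q\le s<j\}$, $\min=q$, and the integers in $[r,j-q-1]$ are $\le p-1$.

For each $s$, $\#\{j:j\le s<x_j\}=\#\{j:x_j\le s<j\}$, since both sets $\{j\le s\}$ and $\{x_j\le s\}$ have $s$ elements. So the right-hand sides cancel in the sum over $j$, and
$$n(x)=\sum_{H}\min(q,j-x_j)-\sum_{L}\max(0,x_j-j-p).$$
For $j\in H$, $f(j)-j-p=q-(j-x_j)$, so $\min(q,j-x_j)=q-\max(0,f(j)-j-p)$. $\square$

For a state of $\mathcal G_y$ take $f(1)=y\in[p+2,N+1]$ and $f(j)\in[j,j+p-1]$ for $j\ge2$. Put $\lambda=y-p-1\in[1,q]$. Only $j=1$ contributes to the sum in Proposition 6.1, so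
$$n(x)=kq-\lambda. \tag{2}$$
Every integer is uniquely $kq-\lambda$ with $1\le\lambda\le q$. So in $H(D_1)=\bigoplus_yH(\mathcal G_y)$ the Alexander grading $A(e)-n$ occurs for a single pair $(y,k)$.

## 7. Two-strand torus knots: one state for each row

**Lemma 7.1.** Let $p=2$, so $N=q+2$, and let $4\le y\le N+1$. Exactly one state of $\Omega_1$ has $x_1=y$. It has $n(x)=N+1-y$ and $\delta(x)=n(x)$.

*Proof.* We have $f(j)\in\{j,j+1\}$ for $2\le j\le N$. Row $2$ can only be occupied by column $2$: column $1$ has $y\not\equiv2$, and column $0$ is column $N$, with $f(N)\in\{N,N+1\}$. Inductively, for $2\le j\le y-1$, row $j$ is available only to columns $j-1$ and $j$, and column $j-1$ is already used. So $f(j)=j$ for $2\le j\le y-1$. If $y\le N$, row $y$ is taken by column $1$, so $f(y)=y+1$, and inductively $f(j)=j+1$ for $y\le j\le N$. The result is indeed a bijection mod $N$.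

Exactly one lift exceeds $N$ (it is $f(N)=N+1$ if $y\le N$, and $f(1)=N+1$ if $y=N+1$), so $k=1$. By (2), $n=q-(y-3)=N+1-y$. The arcs of $g_x$ are $[0,y]$, unit arcs, and the $n$ arcs $[y-1,y+1],\dots,[N-1,N+1]$ of length two. Unit arcs cross nothing. If $n\ge1$, the crossings up to translation are the $n-1$ pairs of successive length-two arcs, $[0,y]$ with $[y-1,y+1]$, and $[N-1,N+1]$ with $[N,N+y]$. If $n=0$ the only crossing is $[0,N+1]$ with its translate. So $X=n+1$ in all cases, and $\delta=n+1-k^2=n$. $\square$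

*Proof of Proposition 1.1.* **Step 1: the upper bound meets the lower bound.** By Proposition 5.2 and Lemma 7.1, each $\mathcal G_y$ is one-dimensional with zero differential. So by Proposition 5.1, $\widehat{GH}(K_{\mathbb G})$ in Alexander grading $A(e)-n$ is at most one-dimensional, vanishes unless $0\le n\le2g$, and lives in $\delta=n$. On the other hand
$$\Delta_{T_{2,q}}(t)=t^{-g}\frac{(1-t^{2q})(1-t)}{(1-t^2)(1-t^q)}=t^{-g}\frac{1+t^q}{1+t}=\sum_{n=0}^{2g}(-1)^nt^{n-g}.$$
By (F3) and Lemma 3.1, all gradings $-g,\dots,g$ occur. Comparing, $A(e)=g$, and there is exactly one generator for each $n=0,\dots,2g$, with $A=g-n$ and $\delta=n$.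

**Step 2: which mirror image.** The free generator of $GH^-(K_{\mathbb G})$ has $\delta=0$, which happens only at $n=0$. So $-\tau(K_{\mathbb G})=g$ and $\tau(K_{\mathbb G})=-g<0$. But $\tau(T_{2,q})\ge0$: a positive diagram becomes a diagram of the unknot by changing some crossings, all from positive to negative, and $\tau$ does not increase along the way (Lemma 2.1). So $K_{\mathbb G}=m(T_{2,q})$.

**Step 3: mirror.** By Lemma 2.3, $\widehat{GH}(T_{2,q})$ has one generator $x_n$ for each $0\le n\le2g$, with $A=n-g$, $\delta=-n$, $M=n-2g$.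

**Step 4: the module.** The free generator is $x_0$. In a pair $(a,b)=(x_n,x_{n'})$ of Lemma 2.2, $n'=n-c$ and $-n'=-n+1$, so $n'=n-1$ and $c=1$. The element $x_{2g}$ can only be of type $a$, so it is paired with $x_{2g-1}$. Then $x_{2g-2}$, if it is not $x_0$, cannot be of type $b$, because its partner is used; so it is of type $a$; and so on. The pairs are $(x_{2j},x_{2j-1})$, $1\le j\le g$, each with $c=1$. $\square$

## 8. The semigroup, the general statement, and where counting stops

Which parts used $p=2$? Sections 2–6 did not. Lemma 7.1 did, and Steps 1–4 above only used its outcome. So for general $p$ we must find the right index set in place of $\{0,\dots,2g\}$ and compute $H(\mathcal G_y)$.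

Let $\Gamma=\{ap+bq:a,b\in\mathbb Z_{\ge0}\}$ and $g=\frac{(p-1)(q-1)}2\ge1$. Elements of $\mathbb Z_{\ge0}\setminus\Gamma$ are *gaps*. Let $1\le u\le q-1$ and $1\le v\le p-1$ be determined by $up-vq=1$. Put
$$E_0=\{ap+bq:0\le a<u,\ 0\le b<p-v\},\quad E_1=\{ap+bq+1:0\le a<q-u,\ 0\le b<v\},\quad E=E_0\cup E_1.$$

For $(3,4)$: $\Gamma=\{0,3,4,6,7,\dots\}$, gaps $1,2,5$, $g=3$, $u=3$, $v=2$, $E_0=\{0,3,6\}$, $E_1=\{1,5\}$. For $p=2$: $E=\{0,1,\dots,2g\}$.

**Lemma 8.1.** (i) $E_0=\{n\ge0:n\in\Gamma,\,n-1\notin\Gamma\}$ and $E_1=\{n:n\notin\Gamma,\,n-1\in\Gamma\}$. (ii) $\Delta_{T_{p,q}}(t)=t^{-g}(1-t)\sum_{\gamma\in\Gamma}t^\gamma=\sum_{n\in E_0}t^{n-g}-\sum_{n\in E_1}t^{n-g}$. (iii) For $n\in\mathbb Z$: $n\in\Gamma\iff2g-1-n\notin\Gamma$. There are exactly $g$ gaps, all $\le2g-1$, and $2g-1$ is a gap.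

*Proof.* An integer is uniquely $ap+bq$ with $0\le b<p$, and then it lies in $\Gamma$ iff $a\ge0$. Let $n=ap+bq\in\Gamma$ in this form. Then $n-1=(a-u)p+(b+v)q$. If $b+v\ge p$ this equals $(a-u+q)p+(b+v-p)q\in\Gamma$; otherwise it is in $\Gamma$ iff $a\ge u$. Next let $n-1=ap+bq\in\Gamma$ in this form. Then $n=(a+u)p+(b-v)q$. If $b\ge v$ this is in $\Gamma$; otherwise $n=(a+u-q)p+(b-v+p)q$, which is not in $\Gamma$ iff $a<q-u$. This proves (i).

By unique representation $\sum_{\gamma}t^\gamma=\frac{1-t^{pq}}{(1-t^p)(1-t^q)}$. With the classical formula $\Delta_{T_{p,q}}=t^{-g}\frac{(1-t^{pq})(1-t)}{(1-t^p)(1-t^q)}$ and (i), this gives (ii).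

For (iii), $2g-1=pq-p-q$, so $n\mapsto2g-1-n$ sends $ap+bq$ to $(-1-a)p+(p-1-b)q$, and $-1-a\ge0$ iff $a<0$. Negative numbers are not in $\Gamma$, so all $n\ge2g$ are in $\Gamma$. Exactly one of $n,\,2g-1-n$ is a gap for $0\le n\le2g-1$; and $0\in\Gamma$. $\square$

So $E_0$ consists of the first elements of the maximal runs of $\Gamma$, and $E_1$ of the first elements of the maximal runs of gaps. They alternate, $\min E=0\in E_0$ and $\max E=2g\in E_0$. By (iii), $E$ is symmetric under $n\mapsto2g-n$.

**Theorem 1.** For coprime $p,q\ge2$: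

(a) $\widehat{GH}(T_{p,q})$ has exactly one generator for each $n\in E$ and no others. Its bigrading $(M,A)$ is
$$\bigl(-2\,\#\{\text{gaps}>n\},\,n-g\bigr)\ (n\in E_0),\qquad\bigl(1-2\,\#\{\text{gaps}\ge n\},\,n-g\bigr)\ (n\in E_1).$$
In particular $\dim\widehat{GH}(T_{p,q})=2u(p-v)-1$.

(b) $GH^-(T_{p,q})$ has an $\mathbb F$-basis $\{z_\gamma\}_{\gamma\in\Gamma}$ with
$$A(z_\gamma)=g-\gamma,\qquad M(z_\gamma)=-2\,\#\{\gamma'\in\Gamma:\gamma'<\gamma\},\qquad Uz_\gamma=\begin{cases}z_{\gamma+1}&\gamma+1\in\Gamma\\0&\gamma+1\notin\Gamma.\end{cases}$$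
Equivalently
$$GH^-(T_{p,q})\cong\mathbb F[U]_{(-2g,-g)}\oplus\bigoplus_{0<n\in E_0}\bigl(\mathbb F[U]/U^{c(n)}\bigr)_{(-2\#\{\text{gaps}>n\},\,n-g)},$$
where $c(n)$ is the length of the maximal run of consecutive gaps ending at $n-1$.

**Theorem 2 (mirror image).** $\widehat{GH}_d(m(T_{p,q}),s)\cong\widehat{GH}_{-d}(T_{p,q},-s)$, and
$$GH^-(m(T_{p,q}))\cong\mathbb F[U]_{(2g,g)}\oplus\bigoplus_{n\in E_1}\bigl(\mathbb F[U]/U^{c'(n)}\bigr)_{(2\#\{\gamma\in\Gamma:\gamma<n\}-1+2g-2n,\ g-n)},$$
with $c'(n)$ the length of the gap run starting at $n$.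

What replaces Lemma 7.1 is the following, proved in Section 13.

**Proposition 8.2.** The part of $H(D_1)$ in Alexander grading $A(e)-n$ is at most one-dimensional, vanishes unless $n\in E$, and for $n\in E$ is supported in
$$\delta=\delta(n):=2\,\#\{\gamma\in\Gamma:\gamma<n\}-[n\notin\Gamma].$$

The sensible first attempt is to repeat Lemma 7.1, that is, to count states. It fails at once for $T_{3,4}$. Take $N=7$ and $y=5$, so $\lambda=1$ and $n=4k-1$. Write $F(i)=f(i+1)\in\{i+1,i+2,i+3\}$ for $1\le i\le6$; row $5$ is unavailable. Row $2$ is hit by column index $1$ (as $2$) or $6$ (as $9$). If $F(1)=2$, then rows $3,4$ force $F(2)=3$, $F(3)=4$, and indices $4,5,6$ go to $6,7,8$ in three ways. If $F(6)=9$, then row $8$ forces $F(5)=8$, row $7$ forces $F(4)=7$, row $6$ forces $F(3)=6$, and two ways remain. The five states, as lists $F(1),\dots,F(6)$, are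
$$a_1=(2,3,4,6,7,8),\quad a_2=(2,3,4,6,8,7),\quad a_3=(2,3,4,7,6,8),$$
$$b_1=(3,4,6,7,8,9),\quad b_2=(4,3,6,7,8,9).$$
The $a$'s have $k=1$, $n=3$; the $b$'s have $k=2$, $n=7$. Proposition 8.2 wants dimension at most $1$ at $n=3$ and, since $7\notin E$, dimension $0$ at $n=7$. The bounds from counting are $3$ and $2$. So the differential of $\mathcal G_y$ matters, and it must be understood for all $p,q,y$ at once.

## 9. Rectangles become swaps of arcs

**Definition (strip complex).** Let $\kappa,\rho\subset\mathbb Z$ be $N$-periodic with equally many residue classes, and let $J_i\subset\rho\cap[i+1,i+w]$ for $i\in\kappa$, with $J_{i+N}=J_i+N$, where $0\le w<N$ or $N=w=1$. The basis consists of the bijections $f:\kappa\to\rho$ with $f(i+N)=f(i)+N$ and $f(i)\in J_i$. An *empty swap* at $f$ is a pair $i<i'$ in $\kappa$ with $f(i)<f(i')$, $f(i)\in J_{i'}$, $f(i')\in J_i$, such that no $i''\in\kappa$ has $i<i''<i'$ and $f(i)<f(i'')<f(i')$. It exchanges the values at $i,i'$ and at all translates. Let $\partial f$ be the sum of the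 results of all empty swaps up to translation. The system is *admissible* if $\partial^2=0$. Write $\mathcal C_w(\kappa,\rho)$ when $J_i=\rho\cap[i+1,i+w]$.

In an empty swap $i\not\equiv i'$, since otherwise $f(i')\ge i'+1>i+w$. The swap replaces arcs $[i,r],[i',r']$ with $i<i'<r<r'$ by $[i,r'],[i',r]$: a crossing pair becomes a nested pair.

**Proposition 9.1.** $\mathcal G_y\cong\mathcal C_p(\mathbb Z\setminus N\mathbb Z,\ \mathbb Z\setminus(y+N\mathbb Z))$ via $f(i)\equiv x_{i+1}$, $f(i)\in[i+1,i+p]$. In particular this system is admissible.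

*Proof.* The states correspond because $x_{i+1}\in A_i$. By Proposition 5.2 no counted rectangle from a state of $\mathcal G_y$ has an edge on $\beta_1$. Let $r$ be a rectangle between $\beta_c$ and $\beta_{c'}$, $c<c'<c+N$, $c,c'\not\equiv1$, between states of $\mathcal G_y$ and disjoint from the blocked squares. By the dots in strip $c$, in row gaps $c-1$ and $c+p-1$, its rows are $[r_0,r_1]\subset[c,c+p-1]$ for a suitable lift. As $X_{r_0}=Q(r_0,r_0)\notin r$, we get $r_0\ge c'$.

Conversely, suppose $c'\le r_0<r_1\le c+p-1$. For every strip $l\in[c,c'-1]$ the covered row gaps lie in $[l+1,l+p-2]$, while the blocked row gaps in strip $l$ are among $l-1,\,l,\,l+p-1,\,l+p$ mod $N$. As $N\ge p+2$, $r$ is unobstructed.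

For emptiness, let $c<c''<c'$. The integers in the open interval $(r_0,r_1)$ lie in $[c''+2,c''+p-3]\subset[c'',c''+p-1]$. If $c''\not\equiv1$, the point on $\beta_{c''}$ has its lift $f(c''-1)$ in $[c'',c''+p-1]$, so it is interior to $r$ iff $f(c''-1)\in(r_0,r_1)$. If $c''\equiv1$, then $[c''+2,c''+p-3]$ lies in $A_1$ mod $N$ and does not contain $y\in B_1$.

Put $i=c-1$, $i'=c'-1$, $f(i)=r_0$, $f(i')=r_1$. The condition $c'\le r_0<r_1\le c+p-1$ says exactly $f(i)<f(i')$, $f(i)\in J_{i'}$, $f(i')\in J_i$. So the counted rectangles are exactly the empty swaps; for an empty swap, $i'<f(i)\le i+p$ gives $c'<c+N$. $\square$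

In the example $T_{3,4}$, $y=5$, a swap needs $i<i'<f(i)<f(i')\le i+3$, so $i'=i+1$ and both arcs have length $2$. The lengths are $a_1:(1,1,1,2,2,2)$ and $b_1:(2,2,3,3,3,3)$. So $\partial a_1=a_2+a_3$, $\partial b_1=b_2$, and the homology is one-dimensional at $n=3$ and zero at $n=7$, as wanted. The state $a_2$ has arcs $[0,5],[1,2],[2,3],[3,4],[4,6],[5,8],[6,7]$ with crossings $[0,5][4,6]$, $[4,6][5,8]$, $[5,8][7,12]$. So $X=3$ and $\delta=3-1=2=\delta(3)$.

**Lemma 9.2.** In a strip complex an empty swap preserves $c_f$ and lowers $X$ by exactly $1$.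

*Proof.* The swap replaces $[i,r],[i',r']$ by $[i,r'],[i',r]$ with $i<i'<r<r'$, and translates; $c_f$ is clearly unchanged. Consider crossing pairs up to translation. Pairs with neither arc in the two orbits are unchanged.

*One arc $[j,s]$ with $j\not\equiv i,i'$, the other in the two orbits.* Translate the latter to the named representative and sum over all arcs $[j,s]$. The arc $[j,s]$ crosses $[i,r]$ exactly $F(i,r)=[i<j][j<r<s]+[j<i<s][s<r]$ times. Hence $F(i,r)+F(i',r')-F(i,r')-F(i',r)$ equals
$$\bigl([i<j]-[i'<j]\bigr)\bigl([j<r<s]-[j<r'<s]\bigr)+\bigl([j<i<s]-[j<i'<s]\bigr)\bigl([s<r]-[s<r']\bigr).$$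
In the first product the first factor is $[i<j<i']$; when it is $1$ we have $j<r<r'$ and the second factor is $[r<s<r']$. In the second product the second factor is $-[r<s<r']$; when it is nonzero, $s>i'$ and the first factor is $-[i<j<i']$. So the sum is $2[i<j<i',\,r<s<r']$, which is $0$ by emptiness.

*Both arcs in the two orbits.* All arcs have length $\le w<N$ (for $N=w=1$ there are no swaps), so an arc does not cross its own translates. Since $i<i'<r<r'\le i+w<i+N$, the arcs starting at $i$ and at $i'+aN$ are disjoint for $a\ne0$, before and after. For $a=0$ they cross before and are nested after. $\square$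

So strip complexes split according to $c_f$ into *sectors* and are graded by $X$.

## 10. Deleting a column together with a row

We now compute these homologies by deleting arcs one at a time.

**Lemma 10.1 (cancellation).** Let $C$ be a finite-dimensional complex with basis $\mathcal Q\sqcup\mathcal S\sqcup\mathcal S'$ such that the block $\partial_{\mathcal S'\leftarrow\mathcal S}$ is invertible and $\partial_{\mathcal S'\leftarrow\mathcal Q}=0$. Then $(\langle\mathcal Q\rangle,\partial_{\mathcal Q\leftarrow\mathcal Q})$ is a complex with homology $H(C)$, compatibly with all gradings and splittings respected by $\partial$ for which the basis is homogeneous.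

*Proof.* Let $B=\langle\mathcal S\rangle+\partial\langle\mathcal S\rangle$, a subcomplex. The $\mathcal S'$-component of $\partial$ on $\langle\mathcal S\rangle$ is an isomorphism. So $\partial:\langle\mathcal S\rangle\to\partial\langle\mathcal S\rangle$ is bijective, the sum is direct, and $C=\langle\mathcal Q\rangle\oplus B$. Hence $B$ is acyclic and $H(C)\cong H(C/B)$. For $f\in\mathcal Q$, $\partial f$ has no $\mathcal S'$-component, and its $\mathcal S$-component lies in $B$. So the differential induced on $C/B\cong\langle\mathcal Q\rangle$ is $\partial_{\mathcal Q\leftarrow\mathcal Q}$. $\square$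

**Lemma 10.2.** Let a system be admissible and $i_-<i$ consecutive in $\kappa$, $i_-\not\equiv i$.

(R) If $J_i=J_{i_-}\sqcup J^+$ with all elements of $J^+$ larger than all of $J_{i_-}$, replacing $J_i$ by $J^+$ (and translates) gives an admissible system with the same homology.

(R′) If $J_{i_-}=J^-\sqcup J_i$ with all elements of $J^-$ smaller than all of $J_i$, replacing $J_{i_-}$ by $J^-$ (and translates) gives an admissible system with the same homology.

In both cases the new complex is spanned by a subset of the old basis, with the same sectors and gradings.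

*Proof.* **Step 1: a function detecting the swap $(i_-,i)$.** Choose $\mathrm{pos}:\kappa\to\mathbb R$ with $\mathrm{pos}(c+N)=\mathrm{pos}(c)+N$, strictly increasing except that $\mathrm{pos}(i_-)=\mathrm{pos}(i)$ (and translates). Put $\Psi(f)=\frac12\sum_{c\in\kappa/N}(f(c)-\mathrm{pos}(c))^2$. Expanding the squares, a swap of $c<c'$ increases $\Psi$ by $(\mathrm{pos}(c')-\mathrm{pos}(c))(f(c')-f(c))\ge0$, with equality only for the swap $(i_-,i)$ up to translation.

**Step 2: proof of (R).** Let $\mathcal Q=\{f(i)\in J^+\}$. On $\{f(i)\in J_{i_-}\}$ both values lie in $J_{i_-}\subset J_i$, so exchanging them is a fixed-point-free involution. Let $\mathcal S,\mathcal S'$ be the parts with $f(i_-)<f(i)$, resp. $f(i_-)>f(i)$. The exchange is an empty swap from $\mathcal S$ to $\mathcal S'$ (no column lies between) preserving $\Psi$. All other entries of $\partial_{\mathcal S'\leftarrow\mathcal S}$ strictly raise $\Psi$. So this block is a bijection plus a $\Psi$-raising part, hence invertible.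

Let $f\in\mathcal Q$, and let $f'$ occur in $\partial f$ with $f'(i)\in J_{i_-}$. The value at $i$ decreased, so up to translation the swap is $(c,i)$ with $c<i$ and $f'(i)=f(c)$. If $c=i_--aN$, $a\ge0$, then $f'(i_-)=f(i)+aN$ exceeds all of $J_{i_-}$, which is impossible. So $c<i_-$ and $c\not\equiv i_-$. By emptiness $f(i_-)\notin(f(c),f(i))$, and $f(i_-)<f(i)$; so $f'(i_-)=f(i_-)<f(c)=f'(i)$ and $f'\in\mathcal S$. Thus $\partial_{\mathcal S'\leftarrow\mathcal Q}=0$, and Lemma 10.1 applies. The differential $\partial_{\mathcal Q\leftarrow\mathcal Q}$ is that of the new system, since emptiness does not involve the $J$'s.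

**Step 3: proof of (R′).** Let $\mathcal Q=\{f(i_-)\in J^-\}$, and let $\mathcal S,\mathcal S'$ be the parts of $\{f(i_-)\in J_i\}$ with $f(i_-)<f(i)$, resp. $f(i_-)>f(i)$. On this set both values lie in $J_i\subset J_{i_-}$, and the block is invertible as before. Let $f\in\mathcal Q$ and let $f'$ occur in $\partial f$ with $f'(i_-)\in J_i$. The value at $i_-$ increased, so the swap is $(i_-,c)$, $c>i_-$, $f'(i_-)=f(c)$. If $c=i+aN$, $a\ge0$, then $f'(i)=f(i_-)-aN\notin J_i$, impossible. So $c>i$ and $c\not\equiv i$. Since $f(i)>f(i_-)$, emptiness gives $f(i)>f(c)$. So $f'(i_-)=f(c)<f(i)=f'(i)$, that is, $f'\in\mathcal S$. Apply Lemma 10.1. $\square$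

For $\mathcal C_w(\kappa,\rho)$ and consecutive $i_-<i$ in $\kappa$ call $(i_-,i]$ a *cell*, and put
$$\mathrm{Lo}(i_-,i]=\rho\cap(i_-,i],\qquad\mathrm{Up}(i_-,i]=\rho\cap(i_-+w,\,i+w]=w+\bigl((\rho-w)\cap(i_-,i]\bigr).$$
Then $\mathrm{Lo}\sqcup J_i=J_{i_-}\sqcup\mathrm{Up}=\rho\cap(i_-,i+w]$, so $|J_i|-|J_{i_-}|=|\mathrm{Up}|-|\mathrm{Lo}|$. If $i\le i_-+w$, then $J_{i_-}=\mathrm{Lo}\sqcup\bigl(\rho\cap(i,i_-+w]\bigr)$ and $J_i=\bigl(\rho\cap(i,i_-+w]\bigr)\sqcup\mathrm{Up}$. If $i>i_-+w$, then $J_{i_-}\subset\mathrm{Lo}$ and $J_i\subset\mathrm{Up}$.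

**Lemma 10.3.** Let $\mathcal C_w(\kappa,\rho)$ be admissible, $w\ge1$, and $i_-<i$ consecutive in $\kappa$, $i_-\not\equiv i$. (Whole residue classes are deleted below.)

(a) If $\mathrm{Lo}(i_-,i]=\emptyset$ and $\mathrm{Up}(i_-,i]=\{i+w\}$, then $H(\mathcal C_w(\kappa,\rho))\cong H(\mathcal C_w(\kappa\setminus i,\ \rho\setminus(i+w)))$, the states of the latter being completed by the arc $[i,i+w]$. The latter is admissible.

(b) If $\mathrm{Lo}(i_-,i]=\{z\}$ and $\mathrm{Up}(i_-,i]=\emptyset$, then either $\mathcal C_w(\kappa,\rho)=0$, or $H(\mathcal C_w(\kappa,\rho))\cong H(\mathcal C_w(\kappa\setminus i_-,\ \rho\setminus z))$, states being completed by the arc $[i_-,z]$, which crosses no other arc. The latter is admissible.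

*Proof.* (a) Whether $i\le i_-+w$ or $i>i_-+w$, we get $J_i=J_{i_-}\sqcup\{i+w\}$; in the second case $J_{i_-}=\emptyset$ and $J_i=\{i+w\}$. So (R) makes $J_i=\{i+w\}$. Then column $i$ takes part in no swap. It never obstructs one either: a swap $(c,c')$ with $c<i<c'$ has $f(c')\in J_c$, so $f(c')\le c+w<i+w$.

(b) If $z>i_-+w$, then $i>i_-+w$ and $J_{i_-}\subset\mathrm{Lo}\cap[i_-+1,i_-+w]=\emptyset$. If $i>i_-+w$, then $J_i\subset\mathrm{Up}=\emptyset$. In both cases the complex is $0$. Otherwise $J_{i_-}=\{z\}\sqcup J_i$ with $z\le i$ smaller than all of $J_i$, and (R′) makes $J_{i_-}=\{z\}$. Column $i_-$ now takes part in no swap. It does not obstruct: a swap $(c,c')$ with $c<i_-<c'$ and $f(c)<z<f(c')$ has $f(c)\in J_{c'}$, so $i_-<c'<f(c)<z$ and $f(c)\in\mathrm{Lo}\setminus\{z\}=\emptyset$. A crossing of $[i_-,z]$ with $[c,s]$ would need $c<i_-<s<z$, impossible as $\rho\cap(i_-,z)=\emptyset$, or $i_-<c<z<s$, impossible as $\kappa\cap(i_-,i)=\emptyset$ and $z\le i$. $\square$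

## 11. From a system with one hole to a full system of smaller period

For a period $N$ and width $w$ ($0\le w<N$ or $N=w=1$), let $\mathcal B(N,w)$ be the strip complex with $\kappa=\rho=\mathbb Z$ and $J_a=[a+1,a+w]$. There $c_f$ is constant; $\mathcal B^k(N,w)$ is the sector $c_f\equiv k$. For example $\mathcal B(3,2)$ has two states: all arcs of length $1$ ($k=1$, $X=0$), or all of length $2$ ($k=2$, $X=3$).

The next proposition removes columns and rows along an arithmetic progression of step $w$, first upward from the missing row $y$, then downward from $y$, until a full system remains.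

**Proposition 11.1.** Let $1\le w<N$, $\gcd(w,N)=1$, $tw=1+vN$ with $1\le t\le N-1$. Let
$$P=\{w,2w,\dots,tw\equiv1\},\qquad P'=\{1+w,1+2w,\dots,1+(N-t)w\equiv0\},$$
a partition of $\mathbb Z/N$. Suppose $\mathcal C=\mathcal C_w(\mathbb Z\setminus N\mathbb Z,\ \mathbb Z\setminus(y+N\mathbb Z))$ is admissible.

*Case $P'$:* $y\equiv1+cw$, $1\le c\le N-t$; put $m=N-t-c$, so $y+mw\equiv0$. *Case $P$:* $y\equiv cw$, $1\le c\le t$; put $m=t-c$, so $y+mw\equiv1$.

Then $H(\mathcal C)\cong H(\mathcal C_2)$ with $\mathcal C_2=\mathcal C_w(\kappa_2,\rho_2)$ admissible, where states $f_2$ of $\mathcal C_2$ are completed to states of $\mathcal C$ by the *chain arcs* $[y+sw,\,y+(s+1)w]$, $0\le s<m$, and (in residues)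
$$\kappa_2=\mathbb Z/N\setminus\{0,y,\dots,y+(m-1)w\},\qquad\rho_2=\mathbb Z/N\setminus\{y,\dots,y+mw\}.$$
Moreover, let $\mathcal B=\mathcal B(t,v)$ in case $P'$ and $\mathcal B=\mathcal B(N-t,w-v)$ in case $P$. Either $H(\mathcal C_2)=0$, or $\mathcal B$ is admissible and, for all $K$ and in each $X$-degree, the part of $H(\mathcal C_2)$ with $c_{f_2}(-\frac12)=K$ is isomorphic to $H(\mathcal B^K)$.

*Proof.* **Step 1: $\mathcal B$ is defined.** $P,P'$ partition $\mathbb Z/N$ because together they are $jw$, $1\le j\le N$. We have $v<t$, else $tw\ge1+tN$. From $(w-v)N=w(N-t)+1$ we get $w-v\ge1$. If $w-v\ge N-t$, then $(N-t)(N-w)\le1$, so $t=w=N-1$, $v=N-2$ and $(N-t,w-v)=(1,1)$, which is allowed.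

**Step 2: delete upward.** Let $z_s=y+sw$. For $s=0,\dots,m-1$ consider $\kappa=\mathbb Z/N\setminus\{0,z_0,\dots,z_{s-1}\}$ and $\rho=\mathbb Z/N\setminus\{z_0,\dots,z_s\}$; for $s=0$ this is $\mathcal C$. For $r<m$, $z_r$ lies in $P'\setminus\{0\}$ (case $P'$) or $P\setminus\{1\}$ (case $P$), so $z_r\not\equiv0,1$. Thus columns $1$ and $z_s$ are present and distinct. Represent $z_s\in[2,N-1]$. Its predecessor $i_-$ in $\kappa$ is in $[1,z_s-1]$, so $i_-\not\equiv z_s$, and the integers strictly between are residues $z_r$ with $r<s$. Hence $\mathrm{Lo}(i_-,z_s]=\emptyset$. The set $\mathrm{Up}$ consists of those $n+w$ with $n\in(i_-,z_s]$ and $n+w\in\rho$. For $n\equiv z_r$, $r<s$, $n+w\equiv z_{r+1}\notin\rho$. For $n=z_s$, $n+w\equiv z_{s+1}\in\rho$. So $\mathrm{Up}=\{z_s+w\}$, and Lemma 10.3(a) deletes column $z_s$ and row $z_{s+1}$. After $m$ steps we have $\mathcal C_2$.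

**Step 3: delete downward, case $P'$.** Now $\kappa_2=\rho_2=P\cup\{1+w,\dots,1+(c-1)w\}$. For $r=1,\dots,c-1$ let $z^*=1+(c-r)w\in P'\setminus\{0\}$. The *invariant before step $r$* is: $\rho=P\cup\{1+w,\dots,z^*\}$, $0\notin\kappa$, and $|\mathrm{Lo}|=1$ for all cells. It holds for $r=1$, since $\kappa=\rho$ gives $\mathrm{Lo}(i_-,i]=\{i\}$.

Since $0\notin\kappa$, the cell $(i_-,i]$ containing $0$ has $i_-<0<1\le i$. So it contains $1\in P\subset\rho$, and its $\mathrm{Lo}$ is $\{1\}$. We have $\rho-w=(\rho\setminus\{z^*\})\cup\{0\}$. Take the cell $(i_-,i]$ containing $z^*$. Since $z^*\not\equiv1$, it does not contain $0$ mod $N$. So $\mathrm{Lo}=\{z^*\}$ and $\mathrm{Up}=\emptyset$. As $|\kappa|=|\rho|\ge t+1\ge2$, $i_-\not\equiv i$, and Lemma 10.3(b) deletes column $i_-$ and row $z^*$ (or the complex is $0$, and then $H(\mathcal C_2)=0$). The cell merges with the preceding cell $(i_{--},i_-]$; the $\mathrm{Lo}$ of the union is the one-element set $\mathrm{Lo}(i_{--},i_-]$; and still $0\notin\kappa$. So the invariant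 persists.

At the end $\rho=P$, $|\kappa|=t$, all $|\mathrm{Lo}|=1$, and $0\notin\kappa$. Since $\rho-w=(P\setminus\{1\})\cup\{0\}$ and $0,1$ lie in the same cell, all $|\mathrm{Up}|=1$, so $|J_i|$ is constant. Let $\psi(x)=|P\cap(x,x+w]|$, with $P$ lifted periodically. Then $\psi(x)-\psi(x-1)=[x\equiv0]-[x\equiv1]$, so $\psi=\psi_0$ for $x\not\equiv0$ and $\psi(0)=\psi_0+1$. Each element of $P$ is counted $w$ times in $\sum_{x\in\mathbb Z/N}\psi(x)$, so $wt=N\psi_0+1$ and $\psi_0=v$. As $0\notin\kappa$, $|J_i|=v$ for all $i\in\kappa$.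

Label the columns $\kappa_a$ in order ($\kappa_{a+t}=\kappa_a+N$), and let $\rho_a$ be the row in $(\kappa_{a-1},\kappa_a]$. Then $J_{\kappa_a}=\{\rho_{a+1},\dots,\rho_{a+v}\}$, and $\kappa_{a'}<\rho_b\iff a'<b$. So the order relations among columns, among rows, and "column $<$ row" are those of $\mathcal B(t,v)$. Only these enter empty swaps and $X$. The final complex is therefore $\mathcal B(t,v)$, with the same $X$.

It remains to compare $X(f_2)$ and the sectors. The short arcs $[i_-,z^*]$ split off cross nothing, so $X(f_2)$ is the $X$ of the final state. Each lies in a cell $(i_-,i]$ containing no multiple of $N$, so it does not cover $-\frac12$ or its translates. In the final system the cell containing $0$ is $(\kappa_{a-1},\kappa_a]$ with $\kappa_{a-1}\le-1$ and $\rho_a=1$. So $-\frac12$ lies between the column $\kappa_{a-1}$ and the next row $\rho_a$, and $c(-\frac12)$ is the constant value of $c$ in $\mathcal B(t,v)$.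

**Step 4: delete downward, case $P$.** Now $\kappa_2=(P'\setminus\{0\})\cup\{1\}\cup\{w,\dots,(c-1)w\}$ and $\rho_2=P'\cup\{w,\dots,(c-1)w\}$. That is, $\kappa=(\rho\setminus\{0\})\cup\{1\}$ with $1\notin\rho$. For $r=1,\dots,c-1$ let $z^*=(c-r)w\in P\setminus\{1\}$. The *invariant before step $r$* is: $\rho=P'\cup\{w,\dots,z^*\}$, $0\notin\kappa$, all $|\mathrm{Lo}|=1$. Initially, for $i\not\equiv1$ in $\kappa$, $\mathrm{Lo}(i_-,i]=\{i\}$: an element of $\rho$ in $(i_-,i)$ would be $\equiv0$, but then the next integer is $\equiv1$, in $\kappa$, so it is $i$. For $i=1$, $i_-<0$ and $\mathrm{Lo}=\{0\}$.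

The cell containing $0$ contains $1$ (as $0\notin\kappa$), and its $\mathrm{Lo}$ is $\{0\}$, since $0\in P'\subset\rho$. Here $\rho-w=(\rho\setminus\{z^*\})\cup\{1\}$. The cell with $\mathrm{Lo}=\{z^*\}$ does not contain $0$, hence not $1$ either (else $i_-\equiv0$). So $\mathrm{Up}=\emptyset$. Since $|\kappa|\ge N-t+1\ge2$, Lemma 10.3(b) applies, and the invariant persists as in Step 3.

At the end $\rho=P'$, $\rho-w=(P'\setminus\{0\})\cup\{1\}$, and all $|\mathrm{Lo}|=|\mathrm{Up}|=1$. With $\psi(x)=|P'\cap(x,x+w]|$ we have $\psi(x)-\psi(x-1)=[x\equiv1]-[x\equiv0]$, so $\psi=\psi_0$ for $x\not\equiv0$, $\psi(0)=\psi_0-1$, $w(N-t)=N\psi_0-1$, and $\psi_0=w-v$. As in Step 3 the final complex is $\mathcal B(N-t,w-v)$, the short arcs cross nothing and do not cover $-\frac12$, and $-\frac12$ lies between a column and the next row, which is now the row $0$. $\square$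

Note $\gcd(t,v)=1=\gcd(N-t,w-v)$, from $tw-vN=1$ and $(w-v)N-w(N-t)=1$.

Try it on $T_{3,4}$, $y=5$: $w=3$, $N=7$, $t=5$, $v=2$, $P=\{3,6,2,5,1\}$, $P'=\{4,0\}$. We are in case $P$ with $c=4$, $m=1$, and the chain arc is $[5,8]$. Then $z^*=2,6,3$ split off the short arcs $[1,2]$, $[4,6]$, $[2,3]$, leaving columns $3,6$ and rows $4,0$, a copy of $\mathcal B(2,1)$ with the single state $[3,4],[6,7]$. Together these arcs are the state $a_2$ of Section 8.

## 12. The homology of the full systems

**Proposition 12.1.** Let $\mathcal B(N,w)$ be admissible, where $w=0$, or $(N,w)=(1,1)$, or $1\le w<N$ with $\gcd(w,N)=1$. Then $\dim H(\mathcal B^k(N,w))\le1$, it vanishes unless $1\le k\le w$, and it is supported in the single degree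
$$X=X_{\mathcal B}(N,w,k):=\sum_{i=1}^{k-1}\bigl(2\lfloor iN/w\rfloor+1\bigr).$$
Moreover, if $2\le w<N$ and $t,v$ are as in Proposition 11.1, then $v\ge1$ and
$$\lfloor iN/w\rfloor=\lfloor it/v\rfloor\ (1\le i<v),\qquad\lfloor(iN-1)/w\rfloor=\lfloor i(N-t)/(w-v)\rfloor\ (1\le i<w-v). \tag{3}$$

A check by hand: in $\mathcal B(4,3)$ record a state by its four arc lengths. The sector $k=2$ has seven states: $(2,2,2,2)$ with $X=4$, the four rotations of $(3,1,2,2)$ with $X=3$, and $(3,1,3,1),(1,3,1,3)$ with $X=2$. A swap turns cyclically adjacent lengths $2,2$ into $3,1$. So the top state maps to the sum of the four rotations, and each of those maps to one bottom state, two to each. The homology is one-dimensional, in degree $3=2\lfloor4/3\rfloor+1$.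

*Proof.* **Step 1: the floor identities.** $tw\ge2$ gives $v\ge1$, and $vN<tw<Nw$ gives $v<w$. For $1\le i<v$, $\frac{it}v-\frac{iN}w=\frac i{vw}\in(0,\frac1v)$, while $it/v\notin\mathbb Z$ has fractional part $\ge\frac1v$; so the floors agree. For $1\le i<w-v$, $\frac{i(N-t)}{w-v}=\frac{iN-\varepsilon}{w}$ with $\varepsilon=\frac i{w-v}\in(0,1)$, and there is no integer $k$ with $iN-1<kw<iN$; so its floor is $\lfloor(iN-1)/w\rfloor$.

**Step 2: start of the induction on $N$.** If $w=0$ the complex is zero. If $w=1$ the only state is $f(a)=a+1$, with $k=1$ and $X=0$. Now let $w\ge2$, so $N\ge3$.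

**Step 3: split off columns $0$ and $1$.** We have $J_0=[1,w]$ and $J_1=[2,w+1]$. Let $T$ be spanned by the states with $f(0)=1$ or $f(1)=w+1$. If $f(0)=1$, column $0$ takes part in no swap: $1\notin J_c$ for $c>0$, and no value $<1$ lies in $J_0$. If $f(1)=w+1$, column $1$ takes part in no swap: $w+1\notin J_c$ for $c<1$, and no larger value lies in $J_1$. So $\partial T\subset T$. In the quotient by $T$, $f(0),f(1)\in[2,w]$, and exchanging these values is an involution. With $\mathcal S=\{f(0)<f(1)\}$, $\mathcal S'=\{f(0)>f(1)\}$ and $\Psi$ as in Lemma 10.2 for the consecutive columns $0,1$, the block $\mathcal S\to\mathcal S'$ is a bijection plus a $\Psi$-raising part. By Lemma 10.1 with $\mathcal Q=\emptyset$ the quotient is acyclic. Hence $H(\mathcal B(N,w))=H(T)$. Inside $T$, $T^{hi}=\{f(1)=w+1\}$ spans a subcomplex; the quotient $T^{lo}$ is spanned by the states with $f(0)=1$, $f(1)\in[2,w]$.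

**Step 4: $T^{lo}$.** The arc $[0,1]$ takes part in no swap, crosses nothing, and never obstructs: a swap $(c,c')$ with $c<0<c'$ has $f(c)>c'\ge1$. The remaining columns are $\mathbb Z\setminus N\mathbb Z$, the rows $\mathbb Z\setminus(1+N\mathbb Z)$, and $J_1=[2,w]=[1,w]\setminus\{1\}$. Rename column $1$ as $0$. This keeps the order of columns and affects comparisons with rows only for the absent row $1$. We get $\mathcal C_w(\mathbb Z\setminus(1+N\mathbb Z),\,\mathbb Z\setminus(1+N\mathbb Z))$, with the same $X$, and with $c\equiv k$ at all half-integers, because $[0,1]$ is removed and $[1,f(1)]$ becomes $[0,f(1)]$. After a shift by $-1$ this is Proposition 11.1 with $y\equiv0$: case $P'$, $c=N-t$, $m=0$, $\mathcal C_2=\mathcal C$, $K=k$. By induction ($t<N$), the sector $k$ of $H(T^{lo})$ is at most one-dimensional, nonzero only for $1\le k\le v$, at $X=X_{\mathcal B}(t,v,k)=X_{\mathcal B}(N,w,k)$ by (3).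

**Step 5: $T^{hi}$.** Shift by $-1$. We have the arc $[0,w]$, which never obstructs (as in Lemma 10.3(a)), together with $\mathcal C_w(\mathbb Z\setminus N\mathbb Z,\,\mathbb Z\setminus(w+N\mathbb Z))$. This is Proposition 11.1 with $y=w$: case $P$, $c=1$, $m=t-1$. So $H(T^{hi})$ is computed by states $f=\text{chain}\sqcup f_2$, where the chain consists of $[jw,(j+1)w]$, $0\le j\le t-1$, running from $0$ to $tw=1+vN$, and $\kappa_2=\mathbb Z/N\setminus\{0,w,\dots,(t-1)w\}$. The chain has $c=v$ at $n+\frac12$ for $n\not\equiv0$, and $v+1$ at $\frac12$. So with $K:=k-v$, $c_{f_2}=K$ at $n+\frac12$ for $n\not\equiv0$, and $K-1$ at $\frac12$. In particular $c_{f_2}(-\frac12)=K$.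

*Crossings between chain and $f_2$.* Since all arcs have length $\le w$, an arc of $f_2$ crosses $[\alpha,\alpha+w]$ iff it passes strictly over $\alpha$ or over $\alpha+w$, and it cannot do both. Using $0\notin\kappa_2$, $1\in\kappa_2$, and $jw\notin\kappa_2$ for $1\le j\le t-1$, their number is
$$c_{f_2}^\circ(0)+c_{f_2}^\circ(1)+2\sum_{j=1}^{t-1}c_{f_2}^\circ(jw)=2(K-1)+2K(t-1)=2Kt-2.$$

*Crossings within the chain.* Overlapping chain arcs have equal length, so they cross. The number of overlaps is $\sum_\alpha c_{ch}^\circ(\alpha)$ over the chain starts, namely $v+(t-1)(v-1)$.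

By Proposition 11.1 and induction ($N-t<N$), sector $k$ of $H(T^{hi})$ is at most one-dimensional, nonzero only for $1\le K\le w-v$, at
$$X=X_{\mathcal B}(N-t,w-v,K)+2Kt-2+v+(t-1)(v-1)=X_{\mathcal B}(N-t,w-v,K)+2Kt+tv-t-1.$$

**Step 6: this is $X_{\mathcal B}(N,w,K+v)$.** By (3) and $\gcd(t,v)=1$, $\sum_{i=1}^{v-1}(2\lfloor iN/w\rfloor+1)=\sum_{i=1}^{v-1}(2\lfloor it/v\rfloor+1)=(t-1)(v-1)+(v-1)=t(v-1)$. The term $i=v$ is $2\lfloor t-\frac1w\rfloor+1=2t-1$. For $i=v+i'$, $1\le i'\le K-1$, $\lfloor iN/w\rfloor=t+\lfloor(i'N-1)/w\rfloor=t+\lfloor i'(N-t)/(w-v)\rfloor$ by (3). So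
$$X_{\mathcal B}(N,w,K+v)-X_{\mathcal B}(N-t,w-v,K)=t(v-1)+2t-1+2t(K-1)=2Kt+tv-t-1.$$

The ranges $k\in[1,v]$ (from $T^{lo}$) and $k\in[v+1,w]$ (from $T^{hi}$) are disjoint. By the long exact sequence of $T^{hi}\subset T$ in each sector, $\dim H(\mathcal B^k)\le1$, in the stated degree. $\square$

## 13. Counting lattice points: proof of Proposition 8.2

Apply Proposition 11.1 with $w=p$, $N=p+q$. Since $(u+v)p=1+vN$, we have $t=u+v$, and $v$ is the $v$ of Section 8. Note $p\ge2$, so (3) applies.

**Step 1: counting elements of $\Gamma$.** For $a\ge0$ put $h=\lfloor ap/q\rfloor$, $S_a=\sum_{j=1}^{h}(a+1-\lceil jq/p\rceil)$ and $R_b=\sum_{i=1}^b\lfloor iq/p\rfloor$. If $a\ge0$, $0\le b<p$ and $b+h\le p-1$, then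
$$\#\{\gamma\in\Gamma:\gamma\le ap+bq\}=(a+1)(b+1)+R_b+S_a. \tag{4}$$
To see this, count $a'p+b'q\le ap+bq$ with $a'\ge0$, $0\le b'<p$. For $b'=b-i$, $0\le i\le b$, there are $a+1+\lfloor iq/p\rfloor$ values of $a'$. For $b'=b+j$, $1\le j\le h$, there are $a+1-\lceil jq/p\rceil$; for larger $j$ none.

If $a\le u-1$, then $ap\le1+vq-p<vq$, so $h\le v-1$. If $a\le q-u-1$, then $ap\le pq-1-vq-p<(p-v)q$, so $h\le p-v-1$. So (4) applies for $(a,b)$ as in $E_0$ and as in $E_1$.

**Step 2: the values $X_{\mathcal B}$.** By (3), for $1\le i<v$, $\lfloor it/v\rfloor=\lfloor iN/p\rfloor=i+\lfloor iq/p\rfloor$. For $1\le i<p-v$, $\lfloor i(N-t)/(p-v)\rfloor=\lfloor(iN-1)/p\rfloor=\lfloor iN/p\rfloor$, as $p\nmid iN$. Summing,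
$$X_{\mathcal B}(t,v,b+1)=2R_b+b^2+2b\ (0\le b<v),\qquad X_{\mathcal B}(N-t,p-v,b+1)=2R_b+b^2+2b\ (0\le b<p-v). \tag{5}$$

**Step 3: crossings with a chain.** By Propositions 9.1 and 11.1, $H(\mathcal G_y)$ is computed by a complex spanned by states with $g_x=\text{chain}\sqcup f_2$, where the chain consists of $[0,y]$ and the $m$ arcs $[y+jp,\,y+(j+1)p]$. Arcs of $f_2$ have length $\le p<y$. Hence such an arc crosses a chain arc iff it passes strictly over its start or its end, and never both.

Chain starts have distinct residues, and so have chain ends. The number of overlapping chain pairs (start of one strictly inside the other, up to translation) is $\sum c^\circ_{ch}(\alpha)$ over the chain starts $\alpha$. Such a pair crosses unless it is nested. Two arcs of length $p$ are never nested, $[0,y]$ is not nested in an arc of length $p$, and two translates of $[0,y]$ are not nested. So the nested pairs are the $p$-arcs inside $[0,y]$, with start in $(0,y-p)=(0,\lambda+1)$. Their number is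
$$\nu=\#\{z\in\{y,y+p,\dots,y+(m-1)p\}:\ z\bmod N\in[1,\lambda]\}.$$

**Step 4: case $P'$.** Here $y\equiv1+cp$, and $c\ge2$, since $1+p\notin[p+2,N+1]$ mod $N$. So $m+1\le N-t-1$. The chain runs from $0$ to $y+mp=:k_cN$ with $k_c\ge1$. Thus $c_{ch}\equiv k_c$ and $c_{f_2}\equiv K$ with $K+k_c=k+1$. No chain vertex is in $\kappa_2$, so there are $2K(m+1)$ chain–$f_2$ crossings; there are $(m+1)(k_c-1)$ overlapping chain pairs. So
$$X(g_x)=X(f_2)+(m+1)(2K+k_c-1)-\nu.$$
By Propositions 11.1 and 12.1, for given $k$ the homology is at most one-dimensional, requires $1\le K\le v$, and has $X(f_2)=X_{\mathcal B}(t,v,K)$. Put $b=K-1\in[0,v-1]$ and $a=m+1-k_c$.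

*Identify $n$.* Since $y=k_cN-mp$, $\lambda=y-p-1=k_cq-ap-1$, and (2) with $k=b+k_c$ gives $n=ap+bq+1$. From $1\le\lambda\le q$, $(k_c-1)q\le ap+1<k_cq$. So $a\ge0$ and $k_c=\lfloor(ap+1)/q\rfloor+1$. If $a\ge q-u$, then $ap+1\ge pq-up+1=(p-v)q$, so $k_c\ge p-v+1$ and $m+1=a+k_c\ge N-t+1$, a contradiction. So $a\le q-u-1$, that is, $n\in E_1$. As $ap\equiv-1\pmod q$ only for $a\equiv q-u$, we get $k_c-1=\lfloor ap/q\rfloor=h$. Hence $m=a+h$ and $\lambda=(h+1)q-ap-1$.

*Compute $\nu$.* We claim $\nu=(a+1)h-2S_a$. As $y+mp\equiv0$, the $z$'s are $\equiv-ip$, $1\le i\le m=a+h$. Write $-ip+jN=jq-ep$ with $e=i-j$. We count the pairs $(j,e)$ with $1\le jq-ep\le\lambda$, that is, with $ep<jq$, $(a-e)p<(h+1-j)q$, and $1\le e+j\le a+h$; since $\lambda<N$, each $i$ has at most one $j$. If $j\le0$, then $e<0$ and $e+j<1$. If $j\ge h+1$, then $e>a$ and $e+j>a+h$. So $1\le j\le h$. If $e<0$, then $(a-e)p>ap\ge hq\ge(h+1-j)q$; if $e>a$, then $ep>ap\ge jq$. So $0\le e\le a$, and then $1\le e+j\le a+h$ holds automatically. In the $h\times(a+1)$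 box, the pairs with $ep\ge jq$ number $S_a$. By the symmetry $(j,e)\mapsto(h+1-j,a-e)$ so do those with $(a-e)p\ge(h+1-j)q$. No pair satisfies both, else $ap\ge(h+1)q$. This proves the claim.

*Compute $\delta$.* With (5), $k=b+k_c$ and $m+1=a+k_c$,
$$\delta=2R_b+b^2+2b+(a+k_c)(2b+1+k_c)-\nu-(b+k_c)^2=2R_b+2b+2ab+a+ak_c+k_c-\nu.$$
Substituting $k_c=h+1$, $a+ak_c+k_c=2a+1+(a+1)h$. With the claim and (4),
$$\delta=2\bigl((a+1)(b+1)+R_b+S_a\bigr)-1=2\,\#\{\gamma\le n-1\}-1=\delta(n),$$
as $n\notin\Gamma$.

**Step 5: case $P$.** Here $y\equiv cp$, $m=t-c$, so $m+1\le t$. The chain runs from $0$ to $y+mp=:1+\ell N$, with $\ell\ge1$ as $y\ge p+2$. Now $c_{ch}=\ell$ except $\ell+1$ at $\frac12$, and $c_{f_2}=K$ except $K-1$ at $\frac12$, with $K+\ell=k+1$.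

*Crossings.* At the start, $0\notin\kappa_2$ and $c^\circ_{f_2}(0)=K-1$. At the end, $1\in\kappa_2$ and $c^\circ_{f_2}(1)=c_{f_2}(1\tfrac12)-1=K-1$. Each of the $m$ intermediate vertices, not in $\kappa_2$, counts twice: $2Km$. Chain overlaps: $\ell+m(\ell-1)$. (If $y=N+1$, then $m=0$, $\ell=1$, and the one overlap is the crossing of $[0,N+1]$ with its translate.) So
$$X(g_x)=X(f_2)+2Km+2K-2+m(\ell-1)+\ell-\nu.$$
By Propositions 11.1 and 12.1 the homology for given $k$ is at most one-dimensional, requires $1\le K\le p-v$, and has $X(f_2)=X_{\mathcal B}(N-t,p-v,K)$. Put $b=K-1\in[0,p-v-1]$ and $a=m+1-\ell$.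

*Identify $n$.* $\lambda=\ell N-(m+1)p=\ell q-ap$, $k=b+\ell$, and (2) gives $n=ap+bq$. From $1\le\lambda\le q$, $(\ell-1)q\le ap<\ell q$, so $a\ge0$ and $\ell-1=\lfloor ap/q\rfloor=h$. If $a\ge u$, then $ap\ge1+vq$, $\ell\ge v+1$ and $m+1=a+\ell\ge t+1$, a contradiction. So $a<u$ and $n\in E_0$.

*Compute $\nu$.* As $y+mp\equiv1$, the $z$'s are $\equiv1-ip$, $1\le i\le m=a+h$. With $1-ip+jN=1+jq-ep$, $e=i-j$, we count the pairs $(j,e)$ with $ep\le jq$, $(a-e)p<(h+1-j)q$, $1\le e+j\le a+h$. If $j\le0$, then $e\le0$ and $e+j<1$. If $j\ge h+1$, then $e>a$ and $e+j>a+h$. So $1\le j\le h$. As in Step 4, $e<0$ contradicts the second inequality and $e>a$ the first. So $0\le e\le a<q$. The equality $ep=jq$ is impossible, since $q\mid e$ forces $e=0$ and $j=0$. So the count is the same as before, $\nu=(a+1)h-2S_a$.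

*Compute $\delta$.* With $m=a+h$, $\ell=h+1$, $k=b+h+1$ and (5),
$$\begin{aligned}\delta&=2R_b+b^2+2b+2(b+1)(a+h)+2b+(a+h)h+h+1-\nu-(b+h+1)^2\\&=2R_b+2(a+1)(b+1)-2+(a+1)h-\nu,\end{aligned}$$
which by (4) equals $2\bigl((a+1)(b+1)+R_b+S_a\bigr)-2=2(\#\{\gamma\le n\}-1)=2\,\#\{\gamma<n\}=\delta(n)$, as $n\in\Gamma$.

Since each $n$ determines $(y,k)$, and $y$ determines the case, Proposition 8.2 is proved. $\square$

## 14. Proofs of Theorems 1 and 2

We now repeat the four steps of Section 7 with $E$ in place of $\{0,\dots,2g\}$.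

**Step 1: $\widehat{GH}(K_{\mathbb G})$.** By Propositions 5.1 and 8.2, $\widehat{GH}(K_{\mathbb G})$ in Alexander grading $A(e)-n$ is at most one-dimensional and is $0$ unless $n\in E$. By (F3) and Lemmas 3.1 and 8.1, it is nonzero in every grading $n-g$, $n\in E$. This set of gradings is symmetric, so it equals $\{g-n:n\in E\}$, and it is contained in $\{A(e)-n:n\in E\}$. Both are finite, of equal size, and translates of each other, so $A(e)=g$ and all these groups are $\mathbb F$. Hence
$$\widehat{GH}(K_{\mathbb G})\text{ has one generator for each }n\in E,\text{ with }A=g-n,\quad M=\delta(n)+2g-2n. \tag{6}$$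

**Step 2: $\delta$ is strictly increasing on $E$.** From $n\in E_0$ to the next element $n'\in E_1$ we have $[n,n')\subset\Gamma$. From $n\in E_1$ to the next $n'\in E_0$ there is no element of $\Gamma$ in $[n,n')$. So
$$\delta(n')-\delta(n)=2(n'-n)-1\ge1\ (n\in E_0),\qquad\delta(n')-\delta(n)=1\ (n\in E_1). \tag{7}$$

**Step 3: which mirror image.** By Lemma 2.2 the free generator has $\delta=0$. By (7) this happens only at $n=0$, so $-\tau(K_{\mathbb G})=g$ and $\tau(K_{\mathbb G})=-g<0$. But $\tau(T_{p,q})\ge0$: its positive diagram becomes a diagram of the unknot by changing some crossings, all from positive to negative, and $\tau(K_+)\ge\tau(K_-)$. By Lemma 3.1, $K_{\mathbb G}=m(T_{p,q})$.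

**Step 4: Theorem 1(a).** By Lemma 2.3 and (6), $\widehat{GH}(T_{p,q})$ has one generator $x_n$ for each $n\in E$, with
$$A=n-g,\qquad M=2n-2g-\delta(n),\qquad M-2A=-\delta(n). \tag{8}$$
Since $\#\{\gamma<n\}=n-\#\{\text{gaps}<n\}$ and there are $g$ gaps,
$$M=2\,\#\{\text{gaps}<n\}-2g+[n\notin\Gamma]=-2\,\#\{\text{gaps}\ge n\}+[n\notin\Gamma].$$
For $n\in E_0$, gaps $\ge n$ are gaps $>n$. The dimension is $|E|=u(p-v)+(q-u)v=2u(p-v)-1$, using $up=1+vq$.

**Step 5: the module $GH^-(T_{p,q})$, second form of (b).** By Lemma 2.2, (7) and (8) the free generator is $x_0$, at $(-2g,-g)$. In a torsion pair $(a,b)=(x_n,x_{n'})$, (1) gives $n'=n-c<n$ and $\delta(n')=\delta(n)-1$. By strict monotonicity $n'$ is the immediate predecessor of $n$ in $E$. (Generators have distinct Alexander gradings, so they are identified by their bidegrees.) The largest element $2g$ of $E$ can only be of type $a$, so it is paired with its predecessor. The largest remaining element, if it is not $0$, cannot be of type $b$, since its successor is already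 used; so it is of type $a$; and so on. Thus $E\setminus\{0\}$ is paired as ($n\in E_0$, $n>0$; its predecessor in $E_1$). This predecessor is the start of the gap run ending at $n-1$, so $c=c(n)$. The bidegree of the generator is that of $x_n$.

**Step 6: the first form of (b).** For $0<n\in E_0$ and $0\le j<c(n)$, $n-1-j$ is a gap, so $\gamma=2g-n+j\in\Gamma$ by Lemma 8.1(iii). Call $U^j$ times the generator of the summand of $n$ by the name $z_\gamma$; its Alexander grading is $n-g-j=g-\gamma$. As $n\in\Gamma$, $2g-1-n\notin\Gamma$. So by Lemma 8.1(iii)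
$$\#\{\text{gaps}>n\}=\#\{\gamma'\in\Gamma:\gamma'<2g-1-n\}=\#\{\gamma'\in\Gamma:\gamma'<2g-n\}.$$
As $2g-n,\dots,2g-n+j-1\in\Gamma$, $M(z_\gamma)=-2\,\#\{\text{gaps}>n\}-2j=-2\,\#\{\gamma'<\gamma\}$. Under $z\mapsto2g-1-z$ the gap runs correspond to the maximal runs of elements of $\Gamma$ in $[0,2g-1]$. So each $\gamma\in\Gamma$ with $\gamma<2g$ occurs exactly once, $Uz_\gamma=z_{\gamma+1}$ within a run, and $Uz_\gamma=0$ at its end, where $\gamma+1\notin\Gamma$; this includes the last run, as $2g-1\notin\Gamma$. The tower gives $z_\gamma$ for $\gamma\ge2g$: $A(z_{2g})=-g$ and $M(z_{2g})=-2g=-2\,\#\{\gamma'<2g\}$, as $[0,2g-1]$ contains exactly $g$ elements of $\Gamma$. Each further $U$ lowers $A$ by $1$ and $M$ by $2$, matching the formulas, as all integers $\ge2g$ lie in $\Gamma$. This proves Theorem 1. $\square$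

**Step 7: Theorem 2.** The first statement is Lemma 2.3. For $m(T_{p,q})=K_{\mathbb G}$ use (6), (7) and Lemma 2.2. The free generator is $n=0$, at $(2g,g)$. In a torsion pair $(a,b)$ with indices $(n,n')$, (1) gives $n'=n+c>n$ and $\delta(n')=\delta(n)+1$, so $n'$ is the immediate successor of $n$ in $E$. The largest element $2g$ can only be of type $b$, so it is paired with its predecessor. The largest remaining element, if it is not $0$, cannot be of type $a$, since its successor is used; so it is of type $b$; and so on. The pairs are ($n\in E_1$; the next element of $E_0$), with $c=c'(n)$. The bidegree of the generator is that of $n$ in (6): $A=g-n$ and $M=2\,\#\{\gamma<n\}-1+2g-2n$. $\square$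

For $T_{3,4}$, Theorem 1 gives $\widehat{GH}$ at $(M,A)=(0,3),(-1,2),(-2,0),(-5,-2),(-6,-3)$, from $n=6,5,3,1,0$. The gap runs ending at $n-1$ have lengths $c(3)=2$ (the run $1,2$) and $c(6)=1$ (the run $5$), so
$$GH^-(T_{3,4})=\mathbb F[U]_{(-6,-3)}\oplus\mathbb F_{(0,3)}\oplus(\mathbb F[U]/U^2)_{(-2,0)}.$$
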